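\title{Banach spaces whose subspaces all have Valdivia dual balls}

\begin{abstract}
We prove that if the dual unit ball of every closed subspace of a real Banach space $X$ is Valdivia compact in the weak$^*$ topology, then the dual unit ball of $X$ is Corson compact. It suffices to assume the hypothesis for $X$ itself and for its subspaces of density $\aleph_1$. The Valdivia property yields continuous selections of Hahn--Banach extensions from separable subspaces, and the proof splits according to whether such extensions are generically unique. If they are, both in the space and in its hyperplanes, the selections force an unbounded set into the dual ball. If they are not, some fiber of the dual ball is almost a cube $[-1,1]^{\omega_1}$, and we write down a subspace that admits no continuous selection.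
\end{abstract}

\section{The question and the theorem}\label{sec:intro}

Banach spaces are real unless the contrary is said, \emph{subspace} means closed linear subspace, and the \emph{density} of a Banach space is the least cardinality of a norm-dense subset. For a Banach space $Z$, the closed unit ball $B_{Z^*}$ of the dual always carries the weak$^*$ topology, in which it is a compact Hausdorff space.

For a set $\Gamma$ give $\mathbb{R}^\Gamma$ the product topology, write $\operatorname{supp}x=\{\gamma\in\Gamma:x(\gamma)\ne0\}$, and let
\[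
\Sigma(\Gamma)=\{x\in\mathbb{R}^\Gamma:\operatorname{supp}x\text{ is countable}\}.
\]
A compact Hausdorff space $K$ is \emph{Corson} if it is homeomorphic to a subset of $\Sigma(\Gamma)$ for some $\Gamma$. It is \emph{Valdivia} if for some $\Gamma$ there is a homeomorphic embedding $\Phi:K\to\mathbb{R}^\Gamma$ such that $\Phi(K)\cap\Sigma(\Gamma)$ is dense in $\Phi(K)$. Both notions ask for coordinates on $K$ in which points are described by countably many numbers: all points in the Corson case, a dense set of points in the Valdivia case. Every Corson compact is Valdivia, and every metrizable compact space is Corson, since it embeds in $\mathbb{R}^{\mathbb{N}}=\Sigma(\mathbb{N})$.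

The basic example that separates the two classes is the ordinal interval $[0,\omega_1]$. The map $\alpha\mapsto 1_{[0,\alpha)}$ embeds it in $\mathbb{R}^{\omega_1}$, because each set $(\gamma,\omega_1]$ is clopen, and only the point $\omega_1$ lands outside $\Sigma(\omega_1)$. So $[0,\omega_1]$ is Valdivia, and Lemma~\ref{lem:omega1} shows that no Corson compact contains a copy of it. Among dual balls, $B_{\ell_1(\omega_1)^*}=[-1,1]^{\omega_1}$ is Valdivia, because the finitely supported points are dense, and it is not Corson, because it contains the points $1_{[0,\alpha)}$, $\alpha\le\omega_1$. On the other side, let $X$ be a Hilbert space. Every subspace $Y$ has an orthonormal basis $(e_\gamma)_{\gamma\in\Gamma}$, and $\varphi\mapsto(\varphi(e_\gamma))_\gamma$ embeds $B_{Y^*}$ in $\Sigma(\Gamma)$ because $\sum_\gamma\varphi(e_\gamma)^2\le1$; so all subspaces of $X$ have Corson dual balls.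

If $Y\subset X$ is a subspace, restriction of functionals maps $B_{X^*}$ continuously onto $B_{Y^*}$. A dense set of countably supported points is a global structure, and there is no evident reason why it should pass to such an image when some points of $B_{X^*}$ are not countably supported. The following question, which comes from \cite{VCS}, asks whether it ever passes to all of them.

\medskip
\noindent\textbf{Question.} \emph{Let $X$ be a Banach space such that $B_{Y^*}$ is Valdivia for every subspace $Y\subset X$. Is $B_{X^*}$ Corson?}
\medskip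

Here is a reason to expect a positive answer. As we show in Section~\ref{sec:sections}, a Valdivia structure on $B_{X^*}$ selects, continuously, one extension to $X$ of each functional on a suitable separable subspace, and $B_{X^*}$ is Corson as soon as every functional is selected at some stage. If $f$ is never selected and $f'$ is the functional selected in its place, then $f$ and $f'$ become the same point in the dual ball of the hyperplane $\ker(f-f')$, and one may hope that the two descriptions of this point are incompatible. This works when extensions are rigid enough, and a different argument is needed when they are not.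

\begin{theorem}\label{thm:main}
Let $X$ be a real Banach space such that $B_{X^*}$ is Valdivia and $B_{Y^*}$ is Valdivia for every subspace $Y\subset X$ of density $\aleph_1$. Then $B_{X^*}$ is Corson. In particular, the answer to the Question is yes.
\end{theorem}

\begin{remark}\label{rem:complex}
For a complex Banach space $X$ the map $\varphi\mapsto\operatorname{Re}\varphi$ identifies $B_{X^*}$ with the dual ball of the underlying real space. So the theorem applies to complex $X$ when the hypothesis is assumed for all closed real-linear subspaces. We do not claim the version in which only complex-linear subspaces are allowed.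
\end{remark}

The proof uses the theorems of Hahn--Banach, Stone--Weierstrass and Baire and Fodor's pressing-down lemma, all recalled in Section~\ref{sec:background}. Section~\ref{sec:sections} produces the continuous selections and reduces the theorem to density $\aleph_1$. Section~\ref{sec:examples} works out by hand the two ways in which a continuous selection can fail to exist. Section~\ref{sec:dichotomy} sets up the dichotomy and derives the theorem from two propositions, which are proved in Section~\ref{sec:unique} and in Sections~\ref{sec:cube}--\ref{sec:subspace}.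

\section{Ordinals and weak$^*$ compact balls}\label{sec:background}

The first uncountable ordinal $\omega_1$ and the compact space $[0,\omega_1]$ carry the order topology. A \emph{club} is a closed unbounded subset of $\omega_1$, and a subset of $\omega_1$ is \emph{stationary} if it meets every club. We use the following standard facts.
\begin{enumerate}
\item[(O1)] A countable union of bounded subsets of $\omega_1$ is bounded. A countable intersection of clubs is a club.
\item[(O2)] For every map $a:\omega_1\to\omega_1$, the limit ordinals $\alpha$ with $a(\alpha')<\alpha$ for all $\alpha'<\alpha$ form a club.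
\item[(O3)] A set that contains no club has stationary complement. A stationary set is unbounded, its intersection with a club is stationary, and if it is covered by countably many sets then one of them is stationary.
\item[(O4)] (Fodor's lemma) If $E$ is stationary and $a:E\to\omega_1$ satisfies $a(\alpha)<\alpha$ for all $\alpha\in E$, then $a$ is constant on a stationary subset of $E$.
\item[(O5)] A continuous function $g:[0,\omega_1]\to\mathbb{R}$ is constant on $[\alpha,\omega_1]$ for some $\alpha<\omega_1$: for each $k$ we have $|g-g(\omega_1)|<1/k$ on some $[\alpha_k,\omega_1]$, and $\alpha=\sup_k\alpha_k$ works.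
\end{enumerate}

Let $Z$ be a Banach space and $S\subset Z$ a subspace. For $\varphi\in B_{S^*}$, an \emph{extension} of $\varphi$ to $Z$ always means a functional $\psi\in B_{Z^*}$ with $\psi|_S=\varphi$; the bound $\|\psi\|\le1$ is part of the definition.
\begin{enumerate}
\item[(W1)] If $D\subset Z$ has dense linear span, then $\varphi\mapsto(\varphi(d))_{d\in D}$ embeds $B_{Z^*}$ in $\mathbb{R}^D$. Hence basic neighborhoods in $B_{Z^*}$ may be taken to depend on finitely many points of $D$, a sequence in $B_{Z^*}$ that converges at each point of $D$ converges in $B_{Z^*}$, and $B_{Z^*}$ is metrizable if $Z$ is separable.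
\item[(W2)] (Hahn--Banach) Restriction $B_{Z^*}\to B_{S^*}$ is a continuous surjection of compact Hausdorff spaces, hence a quotient map.
\item[(W3)] If $h\ne0$ and $\psi$ are functionals on $Z$ and $\psi$ vanishes on $\ker h$, then $\psi\in\mathbb{R}h$.
\item[(W4)] Let $K$ be compact Hausdorff and let $\mathcal{F}\subset C(K)$ separate the points of $K$. By the Stone--Weierstrass theorem the polynomials in members of $\mathcal{F}$ are uniformly dense in $C(K)$. So each $g\in C(K)$ is \emph{determined} by a countable $\mathcal{F}_0\subset\mathcal{F}$: two points at which all members of $\mathcal{F}_0$ agree have the same value of $g$.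
\item[(W5)] (Baire) In a compact Hausdorff space a countable intersection of dense open sets is dense.
\end{enumerate}

\begin{lemma}\label{lem:omega1}
There is no continuous injective map from $[0,\omega_1]$ into $\Sigma(\Gamma)$. Hence a Corson compact contains no copy of $[0,\omega_1]$.
\end{lemma}

\begin{proof}
Let $\alpha\mapsto x_\alpha$ be continuous from $[0,\omega_1]$ into $\Sigma(\Gamma)$. By (O5) and (O1), for every countable $M\subset\Gamma$ we have $x_\alpha=x_{\omega_1}$ on $M$ for all large $\alpha<\omega_1$. Choose $\alpha_0<\alpha_1<\cdots<\omega_1$ so that $x_\alpha=x_{\omega_1}$ on $M_n=\operatorname{supp}x_{\omega_1}\cup\bigcup_{i\le n}\operatorname{supp}x_{\alpha_i}$ whenever $\alpha\ge\alpha_{n+1}$, and let $\alpha=\sup_n\alpha_n<\omega_1$. On $\bigcup_nM_n$ we have $x_\alpha=x_{\omega_1}$. For $\gamma\notin\bigcup_nM_n$ we have $x_\alpha(\gamma)=\lim_nx_{\alpha_n}(\gamma)=0=x_{\omega_1}(\gamma)$. So $x_\alpha=x_{\omega_1}$ and the map is not injective.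
\end{proof}

\section{Valdivia balls and continuous sections}\label{sec:sections}

The embedding in the definition of a Valdivia compact is topological and need not respect the linear structure of a dual ball. The aim of this section is to extract from it a statement about functionals. The first step concerns sets of coordinates on which points can be truncated. Let $H\subset\mathbb{R}^\Gamma$ be compact with $H\cap\Sigma(\Gamma)$ dense in $H$, and call $M\subset\Gamma$ \emph{good} if $x1_M\in H$ for all $x\in H$.

\begin{lemma}\label{lem:good}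
Every countable subset of $\Gamma$ is contained in a countable good set, and the union of an increasing (finite or transfinite) sequence of good sets is good.
\end{lemma}

\begin{proof}
Let $M_0\subset\Gamma$ be countable. Given a countable $M_n$, the projection of $H$ to $\mathbb{R}^{M_n}$ is compact metrizable and the projection of $H\cap\Sigma(\Gamma)$ is dense in it. So there is a countable $D_n\subset H\cap\Sigma(\Gamma)$ whose projection is dense in that of $H$. Let $M_{n+1}$ be the union of $M_n$ and the supports of the elements of $D_n$, and put $M=\bigcup_nM_n$. Given $x\in H$, a finite $F\subset\Gamma$ and $\varepsilon>0$, choose $n$ with $F\cap M\subset M_n$ and $d\in D_n$ with $|d-x|<\varepsilon$ on $F\cap M$. Since $d$ vanishes off $M$, we get $|d-x1_M|<\varepsilon$ on $F$. Thus $x1_M$ lies in the closure of $\bigcup_nD_n$, hence in $H$. For the second claim, if $M$ is the increasing union of good sets $M_\xi$, then $x1_{M_\xi}\to x1_M$ pointwise and $H$ is closed.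
\end{proof}

\begin{definition}
A \emph{chain} for a Banach space $Z$ is an increasing family $(Z_\alpha)_{\alpha<\omega_1}$ of separable subspaces with $\bigcup_\alpha Z_\alpha=Z$ and $Z_\lambda=\overline{\bigcup_{\alpha<\lambda}Z_\alpha}$ for limit $\lambda$.
\end{definition}

A space with a chain has density at most $\aleph_1$. Conversely, if $\{z_\xi:\xi<\omega_1\}$ is dense in $Z$, let $Z_\alpha$ be the closed span of $\{z_\xi:\xi<\alpha\}$. The union of an increasing $\omega_1$-sequence of closed sets contains the limits of its convergent sequences by (O1), so it is closed, and $(Z_\alpha)$ is a chain. For the same reason every separable subset of $Z$ lies in some member of any given chain.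

For a subspace $S\subset Z$, a \emph{section for $S\subset Z$} is a continuous map $s:B_{S^*}\to B_{Z^*}$ with $s(b)|_S=b$ for all $b$, that is, a continuous choice of extensions.

\begin{proposition}\label{prop:retr}
Let $(Z_\alpha)$ be a chain for $Z$ and let $B_{Z^*}$ be Valdivia. There are a club $C$ and continuous maps $r_\alpha:B_{Z^*}\to B_{Z^*}$, $\alpha\in C$, such that
\begin{enumerate}
\item[(i)] $r_\alpha(\varphi)|_{Z_\alpha}=\varphi|_{Z_\alpha}$, and $r_\alpha(\varphi)=r_\alpha(\psi)$ whenever $\varphi|_{Z_\alpha}=\psi|_{Z_\alpha}$;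
\item[(ii)] $r_\alpha r_\beta=r_\beta r_\alpha=r_\alpha$ for $\alpha\le\beta$ in $C$;
\item[(iii)] if $\alpha_1<\alpha_2<\cdots$ are in $C$ and $\alpha=\sup_n\alpha_n$, then $r_{\alpha_n}(\varphi)\to r_\alpha(\varphi)$ for all $\varphi$;
\item[(iv)] if $\bigcup_{\alpha\in C}r_\alpha(B_{Z^*})=B_{Z^*}$, then $B_{Z^*}$ is Corson.
\end{enumerate}
For $\alpha\in C$ the formula $s_\alpha(\varphi|_{Z_\alpha})=r_\alpha(\varphi)$ defines a section for $Z_\alpha\subset Z$ with range $r_\alpha(B_{Z^*})$. All statements remain true if $C$ is replaced by a smaller club.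
\end{proposition}

\begin{proof}
If $Z$ is separable, then $Z_\alpha=Z$ for $\alpha\ge\alpha_0$ and $B_{Z^*}$ is metrizable, hence Corson; take $C=[\alpha_0,\omega_1)$ and $r_\alpha=\mathrm{id}$. Let $Z$ be nonseparable, $K=B_{Z^*}$, and let $\Phi=(\Phi_\gamma)_{\gamma\in\Gamma}:K\to\mathbb{R}^\Gamma$ be an embedding with image $H$ such that $H\cap\Sigma(\Gamma)$ is dense in $H$. Delete the coordinates $\gamma$ with $\Phi_\gamma\equiv0$. We filter $\Gamma$ by countable sets $\Gamma_\alpha$ and show that for club many $\alpha$ the set $\Gamma_\alpha$ is good and carries the same information as $Z_\alpha$.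

\emph{The size of $\Gamma$.} By (W1), $K$ embeds in a product of $\aleph_1$ lines, so it has a base $\mathcal{U}$ of nonempty open sets with $|\mathcal{U}|\le\aleph_1$. For $U\in\mathcal{U}$ pick $\varphi_U\in U$ with $\Phi(\varphi_U)\in\Sigma(\Gamma)$. For each $\gamma$ the nonempty open set $\{\Phi_\gamma\ne0\}$ contains some $U\in\mathcal{U}$, and then $\gamma\in\operatorname{supp}\Phi(\varphi_U)$. So $\Gamma$ is a union of at most $\aleph_1$ countable sets. Write $\Gamma=\{\gamma_\xi:\xi<\omega_1\}$, with repetitions allowed, and $\Gamma_\alpha=\{\gamma_\xi:\xi<\alpha\}$. Then $\Gamma_\alpha=\bigcup_{\alpha'<\alpha}\Gamma_{\alpha'}$ for limit $\alpha$.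

\emph{Matching.} Apply (W4) to the evaluations at points of $Z$: each $\Phi_\gamma$ is determined by countably many evaluations. Since $\Gamma_\alpha$ is countable, there is $a(\alpha)<\omega_1$ such that $\varphi|_{Z_{a(\alpha)}}$ determines $\Phi(\varphi)|_{\Gamma_\alpha}$. Apply (W4) to the family $(\Phi_\gamma)$ and to the evaluations at a countable dense subset of $Z_\alpha$: there is $a'(\alpha)<\omega_1$ such that $\Phi(\varphi)|_{\Gamma_{a'(\alpha)}}$ determines $\varphi|_{Z_\alpha}$. Let $\alpha$ lie in the clubs that (O2) gives for $a$ and $a'$. Since $\Gamma_\alpha$ is the union of the $\Gamma_{\alpha'}$ and $Z_\alpha$ is the closure of the union of the $Z_{\alpha'}$, $\alpha'<\alpha$, we obtain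
\begin{equation}\label{eq:match}
\varphi|_{Z_\alpha}=\psi|_{Z_\alpha}\iff\Phi(\varphi)|_{\Gamma_\alpha}=\Phi(\psi)|_{\Gamma_\alpha}.
\end{equation}

\emph{Goodness.} By Lemma~\ref{lem:good} there are countable good sets $M_\alpha$ and ordinals $a''(\alpha)$ with $\Gamma_\alpha\subset M_\alpha\subset\Gamma_{a''(\alpha)}$. If $\alpha$ lies in the club that (O2) gives for $a''$, choose $\alpha_1<\alpha_2<\cdots$ with supremum $\alpha$ and $a''(\alpha_n)\le\alpha_{n+1}$. Then $\Gamma_{\alpha_n}\subset M_{\alpha_n}\subset\Gamma_{\alpha_{n+1}}$, so $\Gamma_\alpha$ is the increasing union of the good sets $M_{\alpha_n}$, and it is good.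

Let $C$ be the intersection of the three clubs and $r_\alpha(\varphi)=\Phi^{-1}(\Phi(\varphi)1_{\Gamma_\alpha})$. Both parts of (i) follow from \eqref{eq:match}, since $\Phi(r_\alpha\varphi)$ agrees with $\Phi(\varphi)$ on $\Gamma_\alpha$ and depends only on $\Phi(\varphi)|_{\Gamma_\alpha}$. Property (ii) holds because $\Gamma_\alpha\subset\Gamma_\beta$, and (iii) because $\Gamma_\alpha=\bigcup_n\Gamma_{\alpha_n}$. Under the hypothesis of (iv) every point of $H$ is supported in some $\Gamma_\alpha$, so $H\subset\Sigma(\Gamma)$. The map $s_\alpha$ is well defined on $B_{Z_\alpha^*}$ by (i) and (W2), and it is continuous because restriction is a quotient map. Passing to a smaller club only strengthens the hypothesis of (iv).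
\end{proof}

From now on the Valdivia property of spaces of density at most $\aleph_1$ is used only through Proposition~\ref{prop:retr}. In particular, to show that $B_{Y^*}$ is not Valdivia it suffices to find a chain $(Y_\alpha)$ such that there is no section for $Y_\alpha\subset Y$ for all $\alpha$ in some club. The next lemma reduces the theorem to density $\aleph_1$; it is the only place where the Valdivia property of $B_{X^*}$ for a space $X$ of larger density enters.

\begin{lemma}\label{lem:reduce}
If $B_{X^*}$ is Valdivia and not Corson, then $X$ has a subspace $X'$ of density $\aleph_1$ such that $B_{X'^*}$ is not Corson.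
\end{lemma}

\begin{proof}
Let $\Phi:B_{X^*}\to\mathbb{R}^\Gamma$ be as in the definition of Valdivia, with image $H$. As $B_{X^*}$ is not Corson, there is $x\in H$ with uncountable support. By Lemma~\ref{lem:good} choose recursively countable good sets $M_\alpha$, $\alpha<\omega_1$, increasing, with $M_\lambda=\bigcup_{\alpha<\lambda}M_\alpha$ at limits and with $M_{\alpha+1}\setminus M_\alpha$ meeting $\operatorname{supp}x$. Put $M_{\omega_1}=\bigcup_\alpha M_\alpha$, which is good, and $f_\alpha=\Phi^{-1}(x1_{M_\alpha})$ for $\alpha\le\omega_1$. The map $\alpha\mapsto f_\alpha$ is injective by the choice of $M_{\alpha+1}$. It is continuous, because for each $\gamma$ the set $\{\alpha\le\omega_1:\gamma\in M_\alpha\}$ is empty or a final segment whose least element is not a limit ordinal, hence clopen. For $\alpha<\beta\le\omega_1$ choose a vector of $X$ at which $f_\alpha$ and $f_\beta$ differ, and let $X'$ be the closed span of these $\aleph_1$ vectors. Then $\alpha\mapsto f_\alpha|_{X'}$ is continuous and injective on $[0,\omega_1]$, so $B_{X'^*}$ is not Corson by Lemma~\ref{lem:omega1}.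 In particular it is not metrizable, so $X'$ is not separable and has density exactly $\aleph_1$.
\end{proof}

Fodor's lemma will mostly be used in the following form, which says that a finite amount of information about $Z_\alpha$, chosen for stationarily many $\alpha$, may be assumed not to depend on $\alpha$. For a chain $(Z_\alpha)$ fix countable dense sets $D_\beta\subset Z_\beta$ and put $D_{<\alpha}=\bigcup_{\beta<\alpha}D_\beta$, which is dense in $Z_\alpha$ for limit $\alpha$.

\begin{lemma}\label{lem:press}
Let $E$ be a stationary set of limit ordinals and $Q$ a countable set. If for each $\alpha\in E$ we are given a finite sequence in $D_{<\alpha}$ and an element of $Q$, then these data are the same for all $\alpha$ in some stationary subset of $E$.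
\end{lemma}

\begin{proof}
The finite sequence given for $\alpha$ lies in $D_{<\beta_\alpha}$ for some $\beta_\alpha<\alpha$. By (O4), $\beta_\alpha=\beta$ on a stationary set. As $D_{<\beta}$ and $Q$ are countable, only countably many data remain possible, and (O3) applies.
\end{proof}

\section{Two obstructions, by hand}\label{sec:examples}

A section must send a functional with a unique extension to that extension, and by continuity it is also determined at limits of such functionals. No section exists if two such limits give conflicting values at one point. The two examples below are the models for the two halves of the proof.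

\begin{example}[a hyperplane of $C{[0,\omega_1]}$]\label{ex:hyper}
Let $X=C[0,\omega_1]$ and let $\delta_\beta\in B_{X^*}$ be evaluation at $\beta$. The map $\beta\mapsto\delta_\beta$ embeds $[0,\omega_1]$ in $B_{X^*}$, so $B_{X^*}$ is not Corson. We show that the hyperplane
\[
Y=\ker(\delta_{\omega_1}-\delta_\omega)=\{x\in X:x(\omega)=x(\omega_1)\}
\]
has a dual ball that is not Valdivia.

Let $X_\alpha$ consist of the functions that are constant on $[\alpha,\omega_1]$. It is separable, being the closed span of the constants and the functions $1_{[0,\beta]}$, $\beta<\alpha$, by Stone--Weierstrass on $[0,\alpha]$. The $X_\alpha$ cover $X$ by (O5). If $\lambda$ is a limit and $x\in X_\lambda$, replacing $x$ by the constant $x(\lambda)$ on $(\alpha,\omega_1]$ gives an element of $X_{\alpha+1}$ that tends to $x$ as $\alpha\to\lambda$. So $(X_\alpha)$ is a chain. The replacement keeps $x(\omega)$ and $x(\omega_1)$ when $\alpha$ is close to $\lambda$, so $Y_\alpha=Y\cap X_\alpha$ is a chain for $Y$.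

Let $\alpha>\omega$ be a countable limit ordinal and suppose that $s$ is a section for $Y_\alpha\subset Y$. Let $\beta<\alpha$ be an isolated point of $[0,\omega_1]$, so that $1_{\{\beta\}}\in Y_\alpha$. The only extension $\psi$ of $\delta_\beta|_{Y_\alpha}$ to $Y$ is $\delta_\beta|_Y$. Indeed, if $x\in Y$, $\|x\|\le1$ and $x(\beta)=0$, then $\|1_{\{\beta\}}\pm x\|\le1$ and $\psi(1_{\{\beta\}})=1$ give $\psi(x)=0$; apply this to multiples of $x-x(\beta)1_{\{\beta\}}$. Letting $\beta$ run through the integers gives $s(\delta_\omega|_{Y_\alpha})=\delta_\omega|_Y$, and letting $\beta$ run through successor ordinals increasing to $\alpha$ gives $s(\delta_\alpha|_{Y_\alpha})=\delta_\alpha|_Y$. But $\delta_\alpha$ and $\delta_\omega$ agree on $Y_\alpha$, where $x(\alpha)=x(\omega_1)=x(\omega)$, and they differ at $1_{(\omega,\alpha]}\in Y$. So no section exists, and $B_{Y^*}$ is not Valdivia by Proposition~\ref{prop:retr}.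
\end{example}

In this example uniqueness of extensions is abundant. In $\ell_1(\omega_1)$, with $Z_\alpha=\ell_1(\alpha)$, no functional on $Z_\alpha$ has a unique extension, and uniqueness has to be manufactured by a choice of subspace.

\begin{example}[a hidden coordinate in $\ell_1$]\label{ex:hidden}
Let $Z=\ell_1$ with unit vector basis $e,d_1,d_2,\dots$, so that an element of $B_{Z^*}$ is any assignment of values in $[-1,1]$ to the basis. Let $W$ be the closed span of the vectors $z_m=d_m+e$. We show that there is no section for $W\subset Z$. For $t\in[-1,1]$ and $N\ge1$ let $\varphi_{t,N}$ be the restriction to $W$ of the functional with values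
\[
e\mapsto t,\qquad d_m\mapsto -t\quad(m<N),\qquad d_m\mapsto(-1)^m\quad(m\ge N).
\]
Then $\varphi_{t,N}(z_m)=0$ for $m<N$, so $\varphi_{t,N}\to0$ as $N\to\infty$, for every $t$. If $\psi$ is any extension of $\varphi_{t,N}$, then $\psi(e)=t+(-1)^m-\psi(d_m)$ for $m\ge N$, and $|\psi(d_m)|\le1$ gives $\psi(e)\ge t$ for even $m$ and $\psi(e)\le t$ for odd $m$. So $\psi(e)=t$, and a section $s$ would satisfy $s(0)(e)=t$ for all $t\in[-1,1]$.
\end{example}

The value at $e$ is forced along each sequence $\varphi_{t,N}$ and is invisible in the common limit. This kills one section. To refute the Valdivia property we must kill the sections at club many levels of a chain, and Section~\ref{sec:subspace} explains what has to be added.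

\section{Generic uniqueness of extensions and the dichotomy}\label{sec:dichotomy}

We need a quantitative measure of nonuniqueness. Let $S\subset Z$ be a subspace, $\varphi\in B_{S^*}$ and $t\in Z$. Put
\[
L_\varphi(t)=\sup_{s\in S}\bigl(\varphi(s)-\|t-s\|\bigr),\qquad R_\varphi(t)=\inf_{s\in S}\bigl(\varphi(s)+\|t-s\|\bigr),
\]
and call $w_\varphi(t)=R_\varphi(t)-L_\varphi(t)$ the \emph{width} of $\varphi$ at $t$.

\begin{lemma}\label{lem:width}
The set of values $\psi(t)$, where $\psi$ runs through the extensions of $\varphi$ to $Z$, is the interval $[L_\varphi(t),R_\varphi(t)]$. Moreover $R_\varphi(-t)=-L_\varphi(t)$, $|w_\varphi(t)-w_\varphi(t')|\le2\|t-t'\|$, and $\{\varphi\in B_{S^*}:w_\varphi(t)<\varepsilon\}$ is open for every $\varepsilon>0$.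
\end{lemma}

\begin{proof}
If $\psi$ extends $\varphi$, then $\psi(t)=\varphi(s)+\psi(t-s)$ lies within $\|t-s\|$ of $\varphi(s)$ for every $s\in S$; so $L_\varphi(t)\le\psi(t)\le R_\varphi(t)$. If $t\in S$, taking $s=t$ shows that the interval is the point $\varphi(t)$. If $t\notin S$ and $c$ is in the interval, define $\psi(s+\mu t)=\varphi(s)+\mu c$. For $\mu>0$ the inequality $\psi(s+\mu t)\le\|s+\mu t\|$ reads $c\le\varphi(-s/\mu)+\|t+s/\mu\|$, and $\psi(s-\mu t)\le\|s-\mu t\|$ reads $c\ge\varphi(s/\mu)-\|t-s/\mu\|$; both hold. So $\|\psi\|\le1$ on $S+\mathbb{R}t$, and $\psi$ extends to $Z$ by (W2). The identity for $-t$ follows from the description of the interval. Both $L_\varphi$ and $R_\varphi$ are $1$-Lipschitz in $t$. As a function of $\varphi$, $R_\varphi(t)$ is an infimum and $L_\varphi(t)$ a supremum of continuous functions, so $w_\varphi(t)$ is upper semicontinuous.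
\end{proof}

\begin{definition}\label{def:U}
Let $(Z_\alpha)$ be a chain for $Z$. An ordinal $\alpha<\omega_1$ is a \emph{uniqueness level} if for all $t\in Z$ and $\varepsilon>0$ the open set $\{\varphi\in B_{Z_\alpha^*}:w_\varphi(t)<\varepsilon\}$ is dense in $B_{Z_\alpha^*}$. The chain has property (U) if the set of uniqueness levels contains a club.
\end{definition}

The definition treats one vector $t$ at a time. This makes its failure concrete, while Baire's theorem recovers exact uniqueness on separable pieces of $Z$.

\begin{lemma}\label{lem:G}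
Let $\alpha$ be a uniqueness level and $\beta>\alpha$. The set $G_{\alpha,\beta}$ of all $\varphi\in B_{Z_\alpha^*}$ that have exactly one extension to $Z_\beta$ is dense in $B_{Z_\alpha^*}$, and it decreases as $\beta$ increases.
\end{lemma}

\begin{proof}
Extensions to $Z_\beta$ are the restrictions of extensions to $Z$, so by Lemma~\ref{lem:width}, $\varphi\in G_{\alpha,\beta}$ if and only if $w_\varphi(t)=0$ for all $t\in Z_\beta$. This gives monotonicity. By the Lipschitz estimate it suffices to test $t$ in the countable dense set $D_\beta$, so $G_{\alpha,\beta}$ is the intersection of the dense open sets $\{\varphi:w_\varphi(t)<1/n\}$, $t\in D_\beta$, $n\ge1$. Apply (W5).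
\end{proof}

\begin{example}\label{ex:U}
In $\ell_1(\omega_1)$ with $Z_\alpha=\ell_1(\alpha)$, the basis vector $e_\alpha$ has $w_\varphi(e_\alpha)=2$ for all $\varphi\in B_{Z_\alpha^*}$, so there are no uniqueness levels. In $\ell_2(\omega_1)$ with $Z_\alpha=\ell_2(\alpha)$ every infinite $\alpha$ is a uniqueness level: a functional of norm one has a unique extension, and a finitely supported $\varphi$ is the weak limit of the unit vectors $\varphi+(1-\|\varphi\|^2)^{1/2}e_n$ with $n\notin\operatorname{supp}\varphi$. For the chain $(X_\alpha)$ of Example~\ref{ex:hyper} every limit $\alpha$ is a uniqueness level. Indeed, a functional $\sum_ia_i\delta_{\beta_i}|_{X_\alpha}$ with distinct isolated $\beta_i<\alpha$ and $\sum_i|a_i|=1$ has a unique extension, by the argument of that example with $\sum_i\operatorname{sign}(a_i)1_{\{\beta_i\}}$ in place of $1_{\{\beta\}}$. Since the isolated points below $\alpha$ norm $X_\alpha$, the sums with $\sum_i|a_i|\le1$ are dense in $B_{X_\alpha^*}$ by Hahn--Banach separation, and the defect $2\tau=1-\sum_i|a_i|$ is filled by adding $\tau(\delta_\beta-\delta_{\beta'})$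 with $\beta,\beta'\to\alpha$.
\end{example}

A chain for $X$ induces chains on hyperplanes.

\begin{lemma}\label{lem:hyperchain}
If $(X_\alpha)$ is a chain for $X$ and $Y=\ker h$ with $h\in X^*$, then $(Y\cap X_\alpha)$ is a chain for $Y$.
\end{lemma}

\begin{proof}
Only the condition at a limit $\lambda$ needs proof. If $h$ vanishes on all $X_\alpha$, $\alpha<\lambda$, it vanishes on $X_\lambda$ and $Y\cap X_\alpha=X_\alpha$ for $\alpha\le\lambda$. Otherwise pick $z\in\bigcup_{\alpha<\lambda}X_\alpha$ with $h(z)=1$. If $x\in Y\cap X_\lambda$ is the limit of $x_n\in\bigcup_{\alpha<\lambda}X_\alpha$, then $x_n-h(x_n)z\in Y\cap\bigcup_{\alpha<\lambda}X_\alpha$ and $x_n-h(x_n)z\to x$.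
\end{proof}

The theorem follows from the next two propositions.

\begin{proposition}\label{prop:U}
Let $X$ have density $\aleph_1$, let $B_{X^*}$ be Valdivia and not Corson, and let $(X_\alpha)$ be a chain for $X$ with property \textup{(U)}. Then there is a closed hyperplane $Y\subset X$ such that $B_{Y^*}$ is not Valdivia or the chain $(Y\cap X_\alpha)$ fails \textup{(U)}.
\end{proposition}

\begin{proposition}\label{prop:notU}
If some chain for $Z$ fails \textup{(U)}, then $Z$ has a subspace $Y$ such that $B_{Y^*}$ is not Valdivia.
\end{proposition}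

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose that $B_{X^*}$ is not Corson, and let $X'\subset X$ be given by Lemma~\ref{lem:reduce}. A subspace of $X'$ either has density $\aleph_1$, and then its dual ball is Valdivia by hypothesis, or is separable, and then its dual ball is metrizable, hence Valdivia. So all subspaces of $X'$, including $X'$ and its hyperplanes, have Valdivia dual balls. Fix a chain $(X'_\alpha)$ for $X'$. If it fails (U), put $Z=X'$. If it has (U), Proposition~\ref{prop:U} gives a hyperplane $Z$ of $X'$ such that $(Z\cap X'_\alpha)$ fails (U). In both cases Proposition~\ref{prop:notU} gives a subspace of $Z$ whose dual ball is not Valdivia, a contradiction. For the last statement, the hypothesis of the Question includes the case $Y=X$.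
\end{proof}

\section{Uniqueness in the space and in its hyperplanes}\label{sec:unique}

We prove Proposition~\ref{prop:U}. Assume that for every closed hyperplane $Y$ the ball $B_{Y^*}$ is Valdivia and $(Y\cap X_\alpha)$ has (U). Write $B=B_{X^*}$, let $C,r_\alpha,s_\alpha$ be as in Proposition~\ref{prop:retr}, and shrink $C$ so that it consists of uniqueness levels. Put $A=\bigcup_{\alpha\in C}r_\alpha(B)$. Since $B$ is not Corson, (iv) gives $f\in B\setminus A$. Let $f_\alpha=r_\alpha(f)$ for $\alpha\in C$. Then
\[
f_\alpha|_{X_\alpha}=f|_{X_\alpha},\qquad f_\alpha\ne f,\qquad f_{\alpha_n}\to f_\alpha\ \text{ if }\ \alpha_1<\alpha_2<\cdots\ \text{ in }C\text{ have supremum }\alpha.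
\]
We test the hyperplanes $\ker(f-f_\xi)$; compare Example~\ref{ex:hyper}, where $\delta_\omega$ agrees with $\delta_{\omega_1}$ on $X_\omega$. The assumptions on such a hyperplane will show that one can move by $-\frac12(f-f_\xi)$ without leaving $B$, starting not only from $f$, which is just convexity, but from every $b\in B$ that agrees with $f$ on a certain separable subspace. Such moves can be composed, and this pushes an unbounded set into $B$.

\subsection*{Step 1: the line through $f$ and $f_\xi$ meets $A$ only in $f_\xi$}
\emph{There is $\xi_0<\omega_1$ such that for $\xi\in C$, $\xi\ge\xi_0$, and $c\in\mathbb{R}$, the relation $f+c(f-f_\xi)\in A$ implies $c=-1$.}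

Otherwise there are unboundedly many $\xi\in C$ with some $c_\xi\ne-1$ and $\rho(\xi)\in C$ such that $\psi_\xi=f+c_\xi(f-f_\xi)\in r_{\rho(\xi)}(B)$. By (O1) there is $M\in\mathbb{N}$ such that $|c_\xi|\le M$ and $|c_\xi+1|\ge1/M$ for unboundedly many of these $\xi$. Among them choose $\xi_1<\xi_2<\cdots$ with $\xi_{n+1}\ge\rho(\xi_n)$, and pass to a subsequence with $c_{\xi_n}\to c$; then $c\ne-1$. Let $\beta=\sup_n\xi_n\in C$. We have $\psi_{\xi_n}\to\psi=f+c(f-f_\beta)$, and $\psi\in B$ since $B$ is closed. As $\rho(\xi_n)\le\beta$, property (ii) gives $r_\beta\psi_{\xi_n}=\psi_{\xi_n}$, so $r_\beta\psi=\psi$. On the other hand $\psi|_{X_\beta}=f|_{X_\beta}$, so $r_\beta\psi=f_\beta$ by (i). Thus $(1+c)(f-f_\beta)=0$ and $f=f_\beta$, which is false.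

\subsection*{Step 2: one move}
\emph{For every $\xi\in C$, $\xi\ge\xi_0$, there is $\nu(\xi)\in C$, $\nu(\xi)>\xi$, such that}
\begin{equation}\label{eq:move}
b\in B,\quad b|_{X_{\nu(\xi)}}=f|_{X_{\nu(\xi)}}\quad\Longrightarrow\quad b-\tfrac12(f-f_\xi)\in B.
\end{equation}

Fix $\xi$ and let $h=f-f_\xi\ne0$, $Y=\ker h\supset X_\xi$ and $Y_\alpha=Y\cap X_\alpha$. By assumption there is a club $C_Y\subset C$ of uniqueness levels of $(Y_\alpha)$ at which Proposition~\ref{prop:retr} gives sections $s^Y_\alpha$ for $Y_\alpha\subset Y$. Shrink $C_Y$ so that it consists of limit ordinals $\alpha>\xi$ with $h|_{X_\alpha}\ne0$. Write $G^X$ and $G^Y$ for the sets of Lemma~\ref{lem:G} for the two chains. Fix $\alpha\in C_Y$, write $f',h'$ for the restrictions of $f,h$ to $X_\alpha$, and let $q:B_{X_\alpha^*}\to B_{Y_\alpha^*}$ be restriction.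

By (W3) the fibers of $q$ are segments parallel to $h'$. The fiber through $f'$ contains $f'$ and $f'-h'=f_\xi|_{X_\alpha}$. We want the fibers through points $b$ near $f'$ to reach at least to $b-\frac12h'$. For this it suffices to find a closed set $\Lambda$ that meets every fiber and meets the fiber through $f'$ only near $f'-h'$. The set $\Lambda$ will be one on which the sections $s_\alpha$ and $s^Y_\alpha$ are forced to agree, and we first compute $s_\alpha^Y$ at the relevant point.

\emph{(a) $s^Y_\alpha(f|_{Y_\alpha})=f|_Y$.} Here we use that $\xi$ is a uniqueness level for $X$. Let $\beta>\alpha$ and $b\in G^X_{\xi,\beta}$. The functional $s^Y_\alpha(s_\xi(b)|_{Y_\alpha})|_{Y_\beta}$ extends $s_\xi(b)|_{Y_\alpha}$, hence it extends $b$, because $X_\xi\subset Y_\alpha$. An extension of it to $X_\beta$ is an extension of $b$ to $X_\beta$, so it equals $s_\xi(b)|_{X_\beta}$. Therefore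
\[
s^Y_\alpha\bigl(s_\xi(b)|_{Y_\alpha}\bigr)\big|_{Y_\beta}=s_\xi(b)|_{Y_\beta}.
\]
Both sides are continuous in $b$ and $G^X_{\xi,\beta}$ is dense, so the identity holds for all $b\in B_{X_\xi^*}$. For $b=f|_{X_\xi}$ we have $s_\xi(b)=f_\xi$, which agrees with $f$ on $Y$. Since $\beta$ is arbitrary, (a) follows.

\emph{(b) The set $\Lambda$.} Here we use that $\alpha$ is a uniqueness level for $Y$. For $\beta>\alpha$ let $\Lambda_\beta$ be the closure of $q^{-1}(G^Y_{\alpha,\beta})$ in $B_{X_\alpha^*}$, and let
\[
J_\beta=\{c\in\mathbb{R}:f'+ch'\in\Lambda_\beta\}.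
\]
The set $q(\Lambda_\beta)$ is compact and contains the dense set $G^Y_{\alpha,\beta}$, so $\Lambda_\beta$ meets every fiber of $q$. In particular $J_\beta\ne\emptyset$. The set $J_\beta$ is closed, it is bounded because $h'\ne0$, and it decreases with $\beta$.

Let $c\in J_\beta$ and $\psi=s_\alpha(f'+ch')$. We claim that $\psi=f+ch$ on $X_\beta$. Since $B_{X_\alpha^*}$ is metrizable, there are $b_n\to f'+ch'$ with $q(b_n)\in G^Y_{\alpha,\beta}$. Both $s_\alpha(b_n)|_{Y_\beta}$ and $s^Y_\alpha(q(b_n))|_{Y_\beta}$ are extensions of $q(b_n)$ to $Y_\beta$, so they coincide. As $q(b_n)\to q(f'+ch')=f|_{Y_\alpha}$, letting $n\to\infty$ and using (a) gives $\psi|_{Y_\beta}=f|_{Y_\beta}$. By (W3), $\psi-f=c'h$ on $X_\beta$ for some $c'$, and on $X_\alpha$ we have $\psi-f=ch$ with $h'\ne0$, so $c'=c$.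

If $c\in\bigcap_{\beta>\alpha}J_\beta$, then $f+ch=\psi$ on all of $X$ and $\psi\in r_\alpha(B)\subset A$, so $c=-1$ by Step~1. The compact sets $J_\beta\cap[-\frac12,\infty)$ therefore decrease to the empty set, and one of them is empty. Fix $\beta$ with $J_\beta\subset(-\infty,-\frac12)$ and put $\Lambda=\Lambda_\beta$.

\emph{(c) There is a neighborhood $O_\alpha$ of $f'$ in $B_{X_\alpha^*}$ with $\|b-\frac12h'\|\le1$ for all $b\in O_\alpha$.} Otherwise there are $b_n\to f'$ with $\|b_n-\frac12h'\|>1$. Since $\Lambda$ meets the fiber through $b_n$, there is $c_n$ with $b_n+c_nh'\in\Lambda$, and $|c_n|\,\|h'\|\le2$. Along a subsequence $c_n\to c$, so $f'+ch'\in\Lambda$ and $c<-\frac12$. For large $n$ we have $c_n<-\frac12$, and $b_n-\frac12h'$ lies on the segment from $b_n$ to $b_n+c_nh'$, hence in the ball. This is a contradiction.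

\emph{(d) Removing the dependence on $\alpha$.} Statement (c) controls the norm on $X_\alpha$ only, and it holds for every $\alpha\in C_Y$. Since $\alpha$ is a limit, (W1) shows that $O_\alpha$ contains a basic neighborhood of $f|_{X_\alpha}$ that depends on finitely many vectors of some $X_{\nu_\alpha}$, $\nu_\alpha<\alpha$. By (O4), $\nu_\alpha=\nu$ for all $\alpha$ in a stationary set $E\subset C_Y$. If $b\in B$ agrees with $f$ on $X_\nu$, then $b|_{X_\alpha}\in O_\alpha$ and $\|(b-\frac12h)|_{X_\alpha}\|\le1$ for all $\alpha\in E$. As $E$ is unbounded, $\|b-\frac12h\|\le1$. Any $\nu(\xi)\in C$ above $\nu$ and $\xi$ satisfies \eqref{eq:move}.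

\subsection*{Step 3: composing the moves}
\emph{If $n\ge0$ and $\xi_0\le\xi_1<\dots<\xi_{n+1}$ are such that $\xi_1,\dots,\xi_{n+1}\in C$ and $\xi_{i+1}\ge\nu(\xi_i)$ for $1\le i\le n$, then}
\begin{equation}\label{eq:iter}
f_{\xi_{n+1}}-\tfrac12\sum_{i=1}^n(f-f_{\xi_i})\in B.
\end{equation}

The moves are made from the largest index down, so that the moves already made are invisible on the subspace that the next one tests. For $n=0$ there is nothing to prove. Given $\xi_1<\dots<\xi_{n+2}$, the inductive hypothesis for $\xi_2,\dots,\xi_{n+2}$ gives $b=f_{\xi_{n+2}}-\frac12\sum_{i=2}^{n+1}(f-f_{\xi_i})\in B$. Each $f_{\xi_i}$ with $i\ge2$ agrees with $f$ on $X_{\xi_2}\supset X_{\nu(\xi_1)}$, so $b$ agrees with $f$ on $X_{\nu(\xi_1)}$. By \eqref{eq:move}, $b-\frac12(f-f_{\xi_1})\in B$, which is \eqref{eq:iter} for $n+1$.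

\subsection*{Step 4: the contradiction}
Choose $\xi_1<\xi_2<\cdots$ in $C$ with $\xi_1\ge\xi_0$ and $\xi_{i+1}\ge\nu(\xi_i)$, and let $\beta=\sup_i\xi_i\in C$. Fix $n$, apply \eqref{eq:iter} to $\xi_{k+1},\dots,\xi_{k+n+1}$, and let $k\to\infty$. Since $f_{\xi_i}\to f_\beta$ and $B$ is closed, $f_\beta-\frac n2(f-f_\beta)\in B$ for every $n$. As $B$ is bounded, $f=f_\beta$, which is false. This proves Proposition~\ref{prop:U}.

\section{Failure of uniqueness produces a cube}\label{sec:cube}

The model of a chain without (U) is $\ell_1(\omega_1)$, whose dual ball is a cube. The next lemma says that in general the set of extensions of one functional on a separable subspace, read in suitable coordinates, contains the cube $[-1,1]^\Omega$ and is contained in a cube that is larger by prescribed small amounts.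

\begin{lemma}\label{lem:cube}
Let a chain $(Z_\alpha)$ for $Z$ fail \textup{(U)}, let $|\Omega|=\aleph_1$, and let $\eta_\omega>0$ for $\omega\in\Omega$. There are a separable subspace $S\subset Z$, a functional $\psi_0\in B_{Z^*}$ and vectors $x_\omega\in Z$, $\omega\in\Omega$, such that, with $F=\{\psi\in B_{Z^*}:\psi|_S=\psi_0|_S\}$:
\begin{enumerate}
\item[(out)] $|(\psi-\psi_0)(x_\omega)|\le1+\eta_\omega$ for all $\psi\in F$ and $\omega\in\Omega$;
\item[(in)] for every $\Theta\in[-1,1]^\Omega$ there is $\psi\in F$ with $(\psi-\psi_0)(x_\omega)=\Theta_\omega$ for all $\omega\in\Omega$.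
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{Step 1: a uniform lower bound for widths.} By (O3) the set of limit ordinals $\alpha$ that are not uniqueness levels is stationary. For such $\alpha$ there are $t_\alpha\in Z$, a rational $\varepsilon_\alpha>0$ and a nonempty open $O_\alpha\subset B_{Z_\alpha^*}$ on which $w_\varphi(t_\alpha)\ge\varepsilon_\alpha$. By (W1) we may take
\[
O_\alpha=\{\varphi\in B_{Z_\alpha^*}:|\varphi(d_i)-c_i|<\tau\text{ for }i\le m\}
\]
with $d_i\in D_{<\alpha}$ and rational $c_i,\tau$. By Lemma~\ref{lem:press} the data $(d_i),(c_i),\tau$ and $\varepsilon_\alpha=\varepsilon$ are the same for all $\alpha$ in a stationary set $E_0$. Let $S_0$ be the span of the $d_i$ and let $\varphi_0$ be the restriction to $S_0$ of an element of $O_{\alpha}$ for one $\alpha\in E_0$. Then for all $\alpha\in E_0$ we have $S_0\subset Z_\alpha$, every extension of $\varphi_0$ to $Z_\alpha$ lies in $O_\alpha$, and so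
\begin{equation}\label{eq:wide}
w_\varphi(t_\alpha)\ge\varepsilon\quad\text{for every extension }\varphi\text{ of }\varphi_0\text{ to }Z_\alpha.
\end{equation}

The intervals $[L_\varphi(t_\alpha),R_\varphi(t_\alpha)]$ are long, but their position may depend on $\varphi$, whereas in a cube the range of one coordinate does not depend on the others. We fix the position up to a small error by extending $\varphi_0$. For a subspace $S'\subset Z_\alpha$, $\varphi'\in B_{S'^*}$ and $v\in Z$ put
\[
R^-_\alpha(\varphi',v)=\inf_\varphi R_\varphi(v),\qquad L^+_\alpha(\varphi',v)=\sup_\varphi L_\varphi(v)=-R^-_\alpha(\varphi',-v),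
\]
where $\varphi$ runs through the extensions of $\varphi'$ to $Z_\alpha$. If $\varphi'$ is extended inside $Z_\alpha$, fewer $\varphi$ compete, so $R^-_\alpha$ does not decrease and $L^+_\alpha$ does not increase.

\emph{Step 2: one improvement.} \emph{Let $S'$ be separable, $\varphi'\in B_{S'^*}$, $E'$ a stationary set of limit ordinals, $v_\alpha\in Z$ for $\alpha\in E'$, and $\delta>0$. There are a separable $S''\supset S'$, an extension $\varphi''$ of $\varphi'$ to $S''$ and a stationary $E''\subset E'$ such that for $\alpha\in E''$ we have $S''\subset Z_\alpha$ and $\psi(v_\alpha)<R^-_\alpha(\varphi',v_\alpha)+\delta$ for every extension $\psi$ of $\varphi''$ to $Z$.}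

The point is that a small value of $R_\varphi(v_\alpha)$ is witnessed by a single vector $s$, which can be pressed down. For the stationarily many $\alpha\in E'$ with $S'\subset Z_\alpha$, choose an extension $\varphi^\alpha$ of $\varphi'$ to $Z_\alpha$ with $R_{\varphi^\alpha}(v_\alpha)<R^-_\alpha(\varphi',v_\alpha)+\delta$. The function $s\mapsto\varphi^\alpha(s)+\|v_\alpha-s\|$ is continuous on $Z_\alpha$ with infimum $R_{\varphi^\alpha}(v_\alpha)$, so there are $s\in D_{<\alpha}$ and a rational $\rho$ with
\[
\varphi^\alpha(s)<\rho,\qquad\rho+\|v_\alpha-s\|<R^-_\alpha(\varphi',v_\alpha)+\delta.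
\]
By Lemma~\ref{lem:press}, $s$ and $\rho$ are the same for all $\alpha$ in a stationary $E''$. Let $S''=S'+\mathbb{R}s$ and $\varphi''=\varphi^{\alpha}|_{S''}$ for one $\alpha\in E''$. Then $\varphi''(s)<\rho$, and for every $\alpha\in E''$ and every extension $\psi$ of $\varphi''$ we have $\psi(v_\alpha)\le\psi(s)+\|v_\alpha-s\|<\rho+\|v_\alpha-s\|$.

\emph{Step 3: iteration.} After the improvement $R^-_\alpha$ may have grown, which only helps. Each improvement shrinks the stationary set, and nothing guarantees that the resulting sets have a common point; this is why the lemma allows errors $\eta_\omega>0$. Put $\delta_k=2^{-k-1}\varepsilon$. For $k=1,2,\dots$ pass from $(S_{k-1},\varphi_{k-1},E_{k-1})$ to $(S_k,\varphi_k,E_k)$ by applying Step~2 twice with $\delta=\delta_k$, first with $v_\alpha=t_\alpha$ and then with $v_\alpha=-t_\alpha$. Let $S$ be the closure of $\bigcup_kS_k$, let $\varphi_\infty\in B_{S^*}$ be the common extension of the $\varphi_k$, and let $F$ be the set of extensions of $\varphi_\infty$ to $Z$. For $\alpha\in E_0$ with $S\subset Z_\alpha$ put $l_\alpha=L^+_\alpha(\varphi_\infty,t_\alpha)$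 and $u_\alpha=R^-_\alpha(\varphi_\infty,t_\alpha)$. By definition,
\begin{equation}\label{eq:inner}
L_\varphi(t_\alpha)\le l_\alpha,\quad u_\alpha\le R_\varphi(t_\alpha)\qquad\text{for every extension }\varphi\text{ of }\varphi_\infty\text{ to }Z_\alpha,
\end{equation}
and by Step~2 and monotonicity, for $\alpha\in E_k$ with $S\subset Z_\alpha$,
\begin{equation}\label{eq:outer}
l_\alpha-\delta_k\le\psi(t_\alpha)\le u_\alpha+\delta_k\qquad\text{for all }\psi\in F.
\end{equation}
Take an extension $\varphi$ of $\varphi_\infty$ to $Z_\alpha$. Its extensions to $Z$ lie in $F$, so Lemma~\ref{lem:width}, \eqref{eq:outer} and \eqref{eq:wide} give $\varepsilon\le w_\varphi(t_\alpha)\le u_\alpha-l_\alpha+2\delta_k$. Hence $u_\alpha-l_\alpha\ge(1-2^{-k})\varepsilon\ge\varepsilon/2$.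

\emph{Step 4: the coordinates.} Enumerate $\Omega=\{\omega_\xi:\xi<\omega_1\}$ without repetitions and choose $k_\xi\ge1$ with $2^{1-k_\xi}\le\eta_{\omega_\xi}$. Choose recursively $\alpha_\xi\in E_{k_\xi}$ so large that $Z_{\alpha_\xi}$ contains the separable space $T_\xi$, the closed span of $S$ and $\{t_{\alpha_\zeta}:\zeta<\xi\}$. We claim that for any numbers $c_\xi\in[l_{\alpha_\xi},u_{\alpha_\xi}]$ there is $\psi\in F$ with $\psi(t_{\alpha_\xi})=c_\xi$ for all $\xi$. Construct functionals of norm at most one on the spaces $T_\xi$, each extending the previous ones, starting with $\varphi_\infty$ on $T_0=S$. Given the functional on $T_\xi$, extend it to some $\varphi$ on $Z_{\alpha_\xi}$. By \eqref{eq:inner} and Lemma~\ref{lem:width}, $\varphi$ has an extension to $Z$ with value $c_\xi$ at $t_{\alpha_\xi}$; restrict it to $T_{\xi+1}$. At limit stages take the union and extend by continuity, and at the end extend from $\bigcup_\xi T_\xi$ to $Z$.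

Let $\psi_0\in F$ correspond to the midpoints $c_\xi=\frac12(l_{\alpha_\xi}+u_{\alpha_\xi})$, and put $x_{\omega_\xi}=2t_{\alpha_\xi}/(u_{\alpha_\xi}-l_{\alpha_\xi})$. Then $F$ is the set in the statement, and (in) is the claim with $c_\xi=\psi_0(t_{\alpha_\xi})+\frac12\Theta_{\omega_\xi}(u_{\alpha_\xi}-l_{\alpha_\xi})$. For $\psi\in F$, $\alpha=\alpha_\xi$ and $k=k_\xi$, \eqref{eq:outer} gives
\[
|(\psi-\psi_0)(x_{\omega_\xi})|\le1+\frac{2\delta_k}{u_\alpha-l_\alpha}\le1+\frac{2^{-k}\varepsilon}{\varepsilon/2}=1+2^{1-k}\le1+\eta_{\omega_\xi},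
\]
which is (out).
\end{proof}

\section{A subspace without sections}\label{sec:subspace}

We prove Proposition~\ref{prop:notU} by constructing a subspace $Y$ with a chain $(Y_\alpha)$ such that there is no section for $Y_\alpha\subset Y$ for any $\alpha<\omega_1$.

\subsection*{Design of the subspace}
Think of $Z=\ell_1(\Omega)$, $S=0$, $\psi_0=0$, and identify a basis vector with the coordinate it defines on the cube. The hidden vector $e$ of Example~\ref{ex:hidden} cannot belong to $Y$, since it would then lie in $Y_\alpha$ for large $\alpha$. So $Y$ contains the countably many $z_m$ and sees $e$ only through vectors $y_\xi=g_\xi+(\text{a multiple of }e)$, $\xi<\omega_1$, where $g_\xi$ is a new coordinate and $y_\xi$ enters the chain at level $\xi+1$. At level $\alpha$ we want to force $e$ so that $y_\alpha$ is constrained, while for $\xi<\alpha$ the coordinate $g_\xi$ cancels $e$ and $y_\xi$ reveals nothing. Three devices achieve this.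

\emph{Directions.} To distinguish $\alpha$ from the earlier $\xi$, let $e$ be a pair of coordinates, let $y_\xi$ see $\langle p_\xi,e\rangle$ for pairwise nonparallel unit vectors $p_\xi\in\mathbb{R}^2$, and force $e$ to be a multiple of $p_\alpha$. Then $y_\alpha$ sees the full multiple and $y_\xi$ sees the fraction $c_\xi=\langle p_\xi,p_\alpha\rangle$, $|c_\xi|<1$.

\emph{Scales.} The numbers $|c_\xi|$, $\xi<\alpha$, need not be bounded away from $1$. So we use countably many copies $e_n$, with forced size $1+\varepsilon_n$ where $\varepsilon_n\to0$, and we cancel by $\varepsilon_ng_{\xi,0}+g_{\xi,n}$, where $g_{\xi,0}$ is shared by all $n$. A fixed $\xi<\alpha$ has $|c_\xi|(1+\varepsilon_n)\le1$ for large $n$ and can then cancel with $g_{\xi,0}=0$. The index $\alpha$ can cancel only with $g_{\alpha,0}$ extreme, for every $n$. A vector $a_\xi\in Y$ records $g_{\xi,0}$, and reversing all signs gives two sequences with a common limit along which $a_\alpha$ has opposite signs.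

\emph{Three approaches.} A section need not choose to cancel, that is, to give $y_{\alpha,n}$ the value $0$. Forcing $e_n$ yields only a one-sided bound on $y_{\alpha,n}$, and we obtain the value $0$ by approaching one point in several ways whose bounds combine. Two opposite approaches would force $g_{\xi,0}$ to opposite values, which $a_\xi$ would record for those $\xi<\alpha$ that need $g_{\xi,0}$, and the common limit would be lost. With three approaches this is avoided. Let the $g$'s be triples of coordinates and consider in $\mathbb{R}^3$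
\[
\begin{array}{lll}
\mu_1=(-2,1,1),&\mu_2=(1,-2,1),&\mu_3=(1,1,-2),\\
\sigma_1=(-1,1,1),&\sigma_2=(1,-1,1),&\sigma_3=(1,1,-1),
\end{array}
\]
and $\mathbf{1}=(1,1,1)$. Then
\begin{equation}\label{eq:musigma}
\mu_1+\mu_2+\mu_3=0,\qquad\langle\mu_k,\sigma_i\rangle=\begin{cases}4,&k=i,\\-2,&k\ne i,\end{cases}\qquad\langle\mathbf{1},\sigma_i\rangle=1.
\end{equation}
The three forms $\langle\mu_k,\cdot\rangle$ sum to zero, so three upper bounds give lower bounds. The $k$th form attains its maximum $4$ on $[-1,1]^3$ only at $\sigma_k$, and the sum of coordinates has the same value at all three vertices $\sigma_k$ and the opposite value at their negatives.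

\subsection*{The construction}
Let $\varepsilon_n=2^{-n}$ for $n\ge0$, and let $p_\xi=(\cos\theta_\xi,\sin\theta_\xi)$ with distinct $\theta_\xi\in[0,\pi)$, $\xi<\omega_1$, so that $|\langle p_\xi,p_\zeta\rangle|=|\cos(\theta_\xi-\theta_\zeta)|<1$ for $\xi\ne\zeta$. Apply Lemma~\ref{lem:cube} to obtain $S$, $\psi_0$, $F$ and vectors $x_\omega$, where $\Omega$ is arranged so that the $x_\omega$ are grouped into the following blocks, with the stated $\eta_\omega$ for each member of the block:
\begin{itemize}
\item pairs $e_{n,k}\in Z^2$ for $n\ge1$, $k\in\{1,2\}$, with $\eta_\omega=1$;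
\item pairs $d_{n,k,m}\in Z^2$ for $n,m\ge1$, $k\in\{1,2\}$, with $\eta_\omega=1/m$;
\item triples $g_{\xi,n}\in Z^3$ for $\xi<\omega_1$, $n\ge0$, with $\eta_\omega=\varepsilon_n/100$.
\end{itemize}
Blocks are added componentwise, a functional $\chi$ acts on a block componentwise, and for a real vector $v$ of the same length $v\cdot g\in Z$ is the corresponding linear combination, so that $\chi(v\cdot g)=\langle v,\chi(g)\rangle$. Put $e_{n,3}=-e_{n,1}-e_{n,2}$ and
\begin{align*}
z_{n,k,m}&=d_{n,k,m}+e_{n,k}\in Z^2&&(n,m\ge1,\ k=1,2),\\
a_\xi&=\mathbf{1}\cdot g_{\xi,0}&&(\xi<\omega_1),\\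
y_{\xi,n,k}&=\mu_k\cdot(\varepsilon_ng_{\xi,0}+g_{\xi,n})+8\,p_\xi\cdot e_{n,k}&&(\xi<\omega_1,\ n\ge1,\ k=1,2,3).
\end{align*}
Then $y_{\xi,n,1}+y_{\xi,n,2}+y_{\xi,n,3}=0$. Let $Y_\alpha$ be the closed span of $S$, the components of all $z_{n,k,m}$, and the vectors $a_\xi,y_{\xi,n,k}$ with $\xi<\alpha$; we call these the \emph{generators} of $Y_\alpha$. The $Y_\alpha$ are separable and increasing, $Y=\bigcup_\alpha Y_\alpha$ is closed, and $(Y_\alpha)$ is a chain for $Y$, since each generator of $Y_\lambda$, $\lambda$ a limit, is a generator of some earlier $Y_\alpha$.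

Fix $\alpha<\omega_1$ and suppose that $s$ is a section for $Y_\alpha\subset Y$. We derive a contradiction from the values of $s$ at $a_\alpha,y_{\alpha,n,k}\in Y$.

\subsection*{The test functionals}
For $n\ge1$ and $i,k\in\{1,2,3\}$ put
\[
\tau^i_{n,k}=-\tfrac18(1+\varepsilon_n)\langle\mu_k,\sigma_i\rangle,\qquad\text{so that}\quad\sum_{k=1}^3\tau^i_{n,k}=0,\quad|\tau^i_{n,k}|\le\tfrac34,\quad8\tau^i_{n,i}=-4(1+\varepsilon_n).
\]
For $\xi<\alpha$ let $c_\xi=\langle p_\xi,p_\alpha\rangle$, and call $\xi$ \emph{$n$-far} if $|c_\xi|(1+\varepsilon_n)\le1$ and \emph{$n$-near} otherwise. For $n,N\ge1$ and $i\in\{1,2,3\}$ define $\Theta^{n,i,N}\in[-1,1]^\Omega$ by its values on blocks: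
\[
\begin{array}{lll}
e_{n,k}:&\tau^i_{n,k}\,p_\alpha&(k=1,2),\\
d_{n,k,m}:&-\tau^i_{n,k}\,p_\alpha&(m<N),\\
d_{n,k,m}:&(-1)^m(1,1)&(m\ge N),\\
g_{\xi,n}:&c_\xi(1+\varepsilon_n)\sigma_i&(\xi<\alpha\ \text{ $n$-far}),\\
g_{\xi,0},\ g_{\xi,n}:&c_\xi\sigma_i&(\xi<\alpha\ \text{ $n$-near}),\\
g_{\xi,n'}:&-\varepsilon_{n'}c_\xi\sigma_i&(\xi<\alpha\ \text{ $n$-near},\ n'\ge1,\ n'\ne n),
\end{array}
\]
and $0$ on all other blocks. All entries lie in $[-1,1]$. For a sign $\varsigma=\pm1$ let $\psi\in F$ be given by (in) for $\varsigma\Theta^{n,i,N}$, and let $\varphi^{\varsigma,n,i,N}=\psi|_{Y_\alpha}$. We compute $\chi=\varsigma(\psi-\psi_0)$ on the generators of $Y_\alpha$; on the blocks $\chi$ takes the values in the table, and $\chi(e_{n,3})=\tau^i_{n,3}p_\alpha$ because the $\tau^i_{n,k}$ sum to zero.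
\begin{itemize}
\item $\chi=0$ on $S$.
\item $\chi(z_{n,k,m})=\tau^i_{n,k}p_\alpha+(-1)^m(1,1)$ for $m\ge N$, and $\chi(z_{n',k,m})=0$ if $n'\ne n$ or $m<N$.
\item $\chi(y_{\xi,n,k})=0$ for $\xi<\alpha$. Indeed, $\chi(\varepsilon_ng_{\xi,0}+g_{\xi,n})=c_\xi(1+\varepsilon_n)\sigma_i$ whether $\xi$ is far or near, so $\chi(y_{\xi,n,k})=c_\xi(1+\varepsilon_n)\langle\mu_k,\sigma_i\rangle+8\tau^i_{n,k}c_\xi=0$.
\item $\chi(y_{\xi,n',k})=0$ for $\xi<\alpha$ and $n'\ne n$. Indeed, $\chi(e_{n',k})=0$, and $\chi(\varepsilon_{n'}g_{\xi,0}+g_{\xi,n'})$ is $0+0$ if $\xi$ is far and $\varepsilon_{n'}c_\xi\sigma_i-\varepsilon_{n'}c_\xi\sigma_i$ if $\xi$ is near.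
\item $\chi(a_\xi)=0$ if $\xi$ is $n$-far, and $\chi(a_\xi)=c_\xi\langle\mathbf{1},\sigma_i\rangle=c_\xi$ if $\xi$ is $n$-near.
\end{itemize}
As $N\to\infty$ the value at each generator is eventually constant, so by (W1) $\varphi^{\varsigma,n,i,N}$ converges to some $\varphi^{\varsigma,n}\in B_{Y_\alpha^*}$. The limit agrees with $\psi_0$ on all generators except the $a_\xi$ with $\xi$ $n$-near, where it differs from $\psi_0$ by $\varsigma c_\xi$. So it \emph{does not depend on $i$}. Since $|c_\xi|<1$, each $\xi<\alpha$ is $n$-far for large $n$, and therefore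
\begin{equation}\label{eq:limit}
\varphi^{\varsigma,n}\to\psi_0|_{Y_\alpha}\quad(n\to\infty)\qquad\text{for both signs }\varsigma.
\end{equation}

\subsection*{The values forced on the section}
Fix $\varsigma$ and $n$. For each $i,N$ extend $s(\varphi^{\varsigma,n,i,N})$ to $\psi_{i,N}\in B_{Z^*}$, and put
\[
\chi_{i,N}=\varsigma(\psi_{i,N}-\psi_0)\in Z^*,\qquad\chi_\infty=\varsigma\bigl(s(\varphi^{\varsigma,n})-\psi_0|_Y\bigr)\in Y^*.
\]
By continuity of $s$, $\chi_{i,N}(y)\to\chi_\infty(y)$ as $N\to\infty$ for all $y\in Y$ and each $i$. Since $\psi_{i,N}$ extends $\varphi^{\varsigma,n,i,N}$, it lies in $F$, so $|\chi_{i,N}(x_\omega)|\le1+\eta_\omega$ by (out), and on the generators of $Y_\alpha$ it has the values listed above.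

\emph{The hidden pairs are forced.} For $k=1,2$ and $m\ge N$,
\[
\chi_{i,N}(e_{n,k})=\tau^i_{n,k}p_\alpha+(-1)^m(1,1)-\chi_{i,N}(d_{n,k,m}),
\]
and the components of $\chi_{i,N}(d_{n,k,m})$ are at most $1+1/m$ in absolute value. Componentwise, even $m$ gives $\chi_{i,N}(e_{n,k})\ge\tau^i_{n,k}p_\alpha-\frac1m(1,1)$ and odd $m$ gives $\chi_{i,N}(e_{n,k})\le\tau^i_{n,k}p_\alpha+\frac1m(1,1)$. Letting $m\to\infty$ we get $\chi_{i,N}(e_{n,k})=\tau^i_{n,k}p_\alpha$ for $k=1,2$, and then for $k=3$. As $|p_\alpha|=1$, taking $k=i$ gives
\begin{equation}\label{eq:forced}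
\chi_{i,N}(y_{\alpha,n,i})=\varepsilon_nP+Q-4-4\varepsilon_n,\qquad P=\langle\mu_i,\chi_{i,N}(g_{\alpha,0})\rangle,\quad Q=\langle\mu_i,\chi_{i,N}(g_{\alpha,n})\rangle.
\end{equation}

\emph{The section almost cancels.} The absolute values of the entries of $\mu_i$ sum to $4$, so (out) gives $P\le4.04$ and $Q\le4+0.04\,\varepsilon_n$. By \eqref{eq:forced}, $\chi_{i,N}(y_{\alpha,n,i})\le0.08\,\varepsilon_n$, and in the limit $\chi_\infty(y_{\alpha,n,i})\le0.08\,\varepsilon_n$. This holds for $i=1,2,3$ with the same $\chi_\infty$, and the three numbers sum to zero. Hence $\chi_\infty(y_{\alpha,n,1})\ge-0.16\,\varepsilon_n$. The error is small compared with $\varepsilon_n$ because $\eta_\omega$ was chosen proportional to $\varepsilon_n$ on $g_{\alpha,n}$.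

\emph{The sign of $a_\alpha$ is forced.} Let $i=1$ and let $N$ be so large that $\chi_{1,N}(y_{\alpha,n,1})\ge-0.17\,\varepsilon_n$. By \eqref{eq:forced},
\[
\varepsilon_nP\ge-0.17\,\varepsilon_n+4+4\varepsilon_n-Q\ge3.79\,\varepsilon_n.
\]
Write $\chi_{1,N}(g_{\alpha,0})=(v_1,v_2,v_3)$, so that $|v_l|\le1.01$ and $-2v_1+v_2+v_3\ge3.79$. Then $v_2\ge3.79+2v_1-v_3\ge3.79-3.03=0.76$, and by symmetry $v_3\ge0.76$. So $\chi_{1,N}(a_\alpha)=v_1+v_2+v_3\ge1.52-1.01\ge\frac12$, and letting $N\to\infty$,
\[
\varsigma\bigl(s(\varphi^{\varsigma,n})(a_\alpha)-\psi_0(a_\alpha)\bigr)\ge\tfrac12\qquad\text{for all }n\ge1,\ \varsigma=\pm1.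
\]
By \eqref{eq:limit} and continuity of $s$, the number $s(\psi_0|_{Y_\alpha})(a_\alpha)-\psi_0(a_\alpha)$ is at least $\frac12$ and at most $-\frac12$. This contradiction shows that there is no section for $Y_\alpha\subset Y$, for any $\alpha<\omega_1$. By Proposition~\ref{prop:retr}, $B_{Y^*}$ is not Valdivia. This proves Proposition~\ref{prop:notU} and completes the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{1}

\bibitem{VCS}
\emph{Valdivia compacta and subspaces of $C(K)$ spaces},
\texttt{https://dialnet.unirioja.es/descarga/articulo/118615.pdf}.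

\end{thebibliography}
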